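# Identities of algebras of subalgebras: linear and idempotent laws in varieties of modes

## 1. Affine subspaces over $\mathbb F_2$

Take the four points of $\mathbb F_2^2$ and the single operation $p(x,y,z)=x+y+z$. Which nonempty subsets are closed under $p$? Every one-element set is, since $a+a+a=a$. Every two-element set is, since a sum of three elements of $\{a,b\}$ is again $a$ or $b$. No three-element set is: the four vectors of $\mathbb F_2^2$ add up to $0$, so the sum of three distinct points is the fourth point. Hence there are $4+6+1=11$ nonempty subalgebras, namely the points, the lines and the plane.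

These subalgebras can themselves be combined by $p$, elementwise: $p(A,B,C)=\{a+b+c: a\in A,\ b\in B,\ c\in C\}$. Which identities does this new algebra inherit from the points?

The law $p(x,x,y)\approx y$ holds for points but not for subalgebras. With $A=\{0,e_1\}$ and $B=\{0\}$ we get $p(A,A,B)=\{0,e_1\}\ne B$, because the two occurrences of $A$ choose their elements independently. The law $p(x,y,z)\approx p(z,x,y)$ survives: no variable is repeated on a side, so nothing can be chosen twice. The law $p(x,x,x)\approx x$ has a repeated variable but survives too, because $A$ is closed. (For the non-closed set $\{0,e_1,e_2\}$ it fails, since $0+e_1+e_2$ is a new point.)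

Here is another survivor: $p(x,x,p(x,x,y))\approx p(x,x,y)$. Write $A=a+D$ with $D$ a linear subspace. Then $A+A=D$, so both sides give $D+C$ when $y$ is $C$. But this identity is not really new, because it follows from the two kinds we already have:
$$p(x,x,p(x,x,y))\;\approx\;p(p(x,x,x),x,y)\;\approx\;p(x,x,y).$$
The first step is an instance of $p(x_1,x_2,p(x_3,x_4,y))\approx p(p(x_1,x_2,x_3),x_4,y)$, which has no repeated variable on either side. The second step uses $p(x,x,x)\approx x$.

Does every surviving identity arise like this? For this example we can settle it by hand. Let $\mathcal V$ be the variety generated by $(\mathbb F_2,p)$. Every $\mathbb F_2$-vector space with $p$ embeds in a power of $(\mathbb F_2,p)$, so it lies in $\mathcal V$. A $p$-term $t$ evaluates to the sum of its leaves. Let $x_i$ occur $c_i$ times in $t$. A nonempty subalgebra of a vector space is a coset $A_i=a_i+D_i$ of a subspace, since $(a_i+d)+(a_i+d')+a_i=a_i+(d+d')$. Therefore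
$$t(A_1,\dots,A_n)=\sum_i c_ia_i+\sum_{c_i>0}D_i .$$
Test this on a space with basis $e_1,\dots,e_n,f_1,\dots,f_n$ and $A_i=\{e_i,e_i+f_i\}$. If $t\approx u$ survives, then for every $i$ the counts of $x_i$ in $t$ and in $u$ have the same parity and are both zero or both positive.

Conversely, suppose the counts are related in this way. Two $p$-terms with equal counts are instances of one linear identity: match equal leaves and give each matched pair its own variable; both sides then evaluate to the sum of all variables. So up to linear identities a term is determined by its counts. Replacing a leaf $x$ by $p(x,x,x)$ raises the count of $x$ by $2$. Hence counts of equal parity, both positive, can be connected, and $t\approx u$ follows from idempotent and linear laws. For this variety the answer is yes. Is it always?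

## 2. Modes, complex operations and linear identities

**Definition (mode).** A *mode* is an algebra $(M,\Omega)$ that is idempotent and entropic: for every $m$-ary $\omega\in\Omega$ and $n$-ary $\phi\in\Omega$,
$$\omega(x,\dots,x)\approx x,$$
$$\omega(\phi(x_{11},\dots,x_{n1}),\dots,\phi(x_{1m},\dots,x_{nm}))\approx \phi(\omega(x_{11},\dots,x_{1m}),\dots,\omega(x_{n1},\dots,x_{nm})).$$

For one binary operation, written as a product, the entropic law reads $(xy)(zt)\approx(xz)(yt)$. The midpoint operation $\frac12(x+y)$ on $\mathbb Q$ is an example: both sides are $\frac14(x+y+z+t)$.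

**Definition (complex operations, algebra of subalgebras).** On nonempty subsets of an algebra, put $\omega(A_1,\dots,A_n)=\{\omega(a_1,\dots,a_n):a_i\in A_i\}$. For a mode $M$, the set $MS$ of all nonempty subalgebras of $M$ with these operations is the *algebra of subalgebras* $(MS,\Omega)$.

Entropicity is what makes $MS$ closed. Take $b_i=\omega(a_{i1},\dots,a_{im})$ for $i=1,\dots,n$, with $a_{ij}\in A_j$. Then
$$\phi(b_1,\dots,b_n)=\omega(\phi(a_{11},\dots,a_{n1}),\dots,\phi(a_{1m},\dots,a_{nm}))\in\omega(A_1,\dots,A_m).$$

**Definition (linear).** An identity is *linear* if each variable occurs at most once on each side. A term is linear if no variable occurs twice in it. A variable may occur on one side only.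

So $p(x,y,z)\approx p(z,x,y)$ is linear and $p(x,x,y)\approx y$ is not.

A theorem of G. Grätzer and H. Lakser treats all nonempty subsets: for a fixed variety $\mathcal V$, the class of all power algebras (algebras of all nonempty subsets with the complex operations) of $\mathcal V$-algebras satisfies precisely the consequences of the linear identities holding in $\mathcal V$. For subalgebras of modes the idempotent laws survive too, and the paper "Representation of Modals" poses the following.

**Problem.** Is it true that for every variety $\mathcal V$ of modes, the identities satisfied by all $(MS,\Omega)$ with $(M,\Omega)\in\mathcal V$ are exactly the consequences of the idempotent and linear identities true in $\mathcal V$?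

The answer is no. Theorem A in Section 6 gives a counterexample generated by an 8-element mode with one operation. Theorem B in Section 7 determines, for affine modules over a commutative ring, exactly for which rings the statement holds.

Throughout, all operations have arity at least $1$. Let $\Sigma=\Sigma(\mathcal V)$ consist of the laws $\omega(x,\dots,x)\approx x$ for $\omega\in\Omega$ together with all linear identities true in $\mathcal V$. The laws $t(x,\dots,x)\approx x$ for arbitrary terms $t$ follow from these by induction on $t$.

**One inclusion always holds.** Every $MS$ with $M\in\mathcal V$ satisfies $\Sigma$. For a subalgebra $A$ we have $\omega(A,\dots,A)\subseteq A$, and $a=\omega(a,\dots,a)$ gives equality. For a linear term $e$ we have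
$$e(A_1,\dots,A_n)=\{e(a_1,\dots,a_n):a_i\in A_i\},$$
by induction on $e$: the immediate subterms have disjoint sets of variables, so independent choices in them combine to one choice of $(a_1,\dots,a_n)$. Variables that do not occur do no harm, since the $A_i$ are nonempty. Hence linear identities of $M$ hold in $MS$.

For an arbitrary term $t$, let $t^*$ be the linear term obtained by giving all leaves distinct variables. Applying the last formula to $t^*$ we see that $t(A_1,\dots,A_n)$ is the set of values of $t^*$ when the leaves labelled $x_i$ in $t$ receive arbitrary, *independently chosen* elements of $A_i$.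

**Derivations.** By Birkhoff's completeness theorem, $t\approx u$ is a consequence of $\Sigma$ (written $\Sigma\vdash t\approx u$) if and only if $t$ and $u$ are joined by a finite chain of terms, where each step replaces one subterm occurrence $e(s_1,\dots,s_n)$ by $e'(s_1,\dots,s_n)$, with $e\approx e'$ or $e'\approx e$ in $\Sigma$. The chain in Section 1 is an example.

## 3. Leaf coefficients

In Section 1 we counted leaves. Over a general ring, the leaves carry coefficients.

Let $R$ be a commutative ring with $1$, and let each $n$-ary $\omega\in\Omega$ have a coefficient vector $(w_1,\dots,w_n)\in R^n$ with $\sum w_i=1$. Every $R$-module becomes an $\Omega$-algebra by $\omega(x_1,\dots,x_n)=\sum w_ix_i$. It is idempotent because $\sum w_i=1$. It is entropic because, if $\phi$ has coefficients $f_j$, both sides of the entropic law equal $\sum_{i,j}w_if_jx_{ji}$; here commutativity of $R$ is used. Let $\mathcal V=\mathcal V(R,\Omega)$ be the variety generated by the $\Omega$-algebra $R$. It is a variety of modes.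

**Definition (leaf coefficients).** The leaf of the term $x$ has coefficient $1$. In $\omega(t_1,\dots,t_n)$, a leaf of $t_i$ has coefficient $w_i$ times its coefficient in $t_i$. Let $C_x(t)$ be the finite multiset of coefficients of the leaves labelled $x$, let $\sigma_x(t)$ be its sum, and let $I_x(t)$ be the ideal it generates. If $x$ does not occur, then $\sigma_x(t)=0$ and $I_x(t)=0$.

For example, over $\mathbb Z$ with $p(x,y,z)=x-y+z$, the term $p(z,x,p(z,z,x))$ has $C_z=\{1,1,-1\}$ and $C_x=\{-1,1\}$, so $\sigma_z=1$, $\sigma_x=0$, and both ideals are $\mathbb Z$.

In every $R$-module, $t$ evaluates to $\sum_x\sigma_x(t)\,x$. Consequently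
$$\mathcal V\models t\approx u\iff \sigma_x(t)=\sigma_x(u)\ \text{ for all variables }x. \tag{1}$$
Indeed, equal sums give the identity in $R$, hence in $\mathcal V$; conversely, set one variable to $1$ and the others to $0$ in $R$. The same computation shows that every $R$-module satisfies all identities of $R$ and so lies in $\mathcal V$. Setting all variables to $1$ in $R$ and using idempotence shows that all coefficients of a term add up to $1$.

## 4. What $MS$ sees: the sum and the ideal

**Definition (full).** $\Omega$ is *full* if for all $n\ge1$ and all $r\in R^n$ with $\sum r_i=1$, some $\Omega$-term induces $\sum r_ix_i$ in $R$-modules.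

Over $\mathbb Z$ the operation $x-y+z$ is full: $\sum r_ix_i$ with $\sum r_i=1$ is an alternating sum $y_1-y_2+y_3-\dots+y_{2k+1}$ of variables, that is, $p(\dots p(p(y_1,y_2,y_3),y_4,y_5)\dots)$. Over $\mathbb Q$ the operation $\frac12(x+y)$ is not full: its terms have nonnegative coefficients only, so $2x-y$ is missing.

To guess what an identity of $MS$ means, look inside a module with $\Omega$ full. If $A$ is a nonempty subalgebra and $a\in A$, then $D=A-a$ is a submodule, since $a+rd=(1-r)a+r(a+d)$ and $a+d+d'=(a+d)+(a+d')-a$. If the leaves labelled $x$ have coefficients $c_1,\dots,c_k$, their contribution with $A=a+D$ is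
$$\sum_j c_j(a+D)=\Big(\sum_j c_j\Big)a+\sum_j c_jD=\sigma a+ID ,$$
where $I$ is the ideal generated by the $c_j$. So only the sum and the ideal matter. The members of $\mathcal V$ were not given to us as modules, so the proof replaces submodules by terms.

**Lemma 1.** Let $\Omega$ be full. Then $t\approx u$ holds in all $MS$, $M\in\mathcal V$, if and only if $\sigma_x(t)=\sigma_x(u)$ and $I_x(t)=I_x(u)$ for every variable $x$.

*Proof.* Let $x_1,\dots,x_n$ be the variables occurring in $t$ or $u$. Let $a_{i1},\dots,a_{ik_i}$ be the coefficients of the leaves labelled $x_i$ in $t$, and $b_{i1},\dots,b_{il_i}$ those in $u$, where $k_i,l_i\ge0$.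

**Step 1: equal sums and ideals suffice.** Let $M\in\mathcal V$ and let $A_1,\dots,A_n$ be nonempty subalgebras. By symmetry it is enough to show $t(A_1,\dots,A_n)\subseteq u(A_1,\dots,A_n)$. Let $p_{ij}\in A_i$ $(j\le k_i)$ be any choice for the leaves of $t$. We seek $q_{im}\in A_i$ $(m\le l_i)$ with $t^*(p)=u^*(q)$.

If $k_i=0$, then $I_{x_i}(u)=I_{x_i}(t)=0$, so all $b_{im}=0$; let $q_{im}\in A_i$ be arbitrary. If $l_i=0$, there is nothing to choose, and all $a_{ij}=0$.

Let $k_i,l_i\ge1$. For $j\ge2$ we have $a_{ij}\in I_{x_i}(u)$, so we can write $a_{ij}=\sum_m b_{im}c_{imj}$ with $c_{imj}\in R$. Put $c_{im1}=1-\sum_{j\ge2}c_{imj}$, which makes $\sum_jc_{imj}=1$ for every $m$. The remaining equation, for $j=1$, comes for free because the sums agree: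
$$\sum_m b_{im}c_{im1}=\sum_m b_{im}-\sum_{j\ge2}a_{ij}=\sum_j a_{ij}-\sum_{j\ge2}a_{ij}=a_{i1}.$$
Since $\Omega$ is full, there is a term $s_{im}$ inducing $\sum_jc_{imj}x_j$. Put $q_{im}=s_{im}(p_{i1},\dots,p_{ik_i})$, which lies in the subalgebra $A_i$.

Now consider the identity $t^*(x_{ij})\approx u^*(s_{im}(x_{i1},\dots,x_{ik_i}))$, where for $k_i=0$ new variables stand in place of the $s_{im}$. If $k_i,l_i\ge1$, the coefficient sum of $x_{ij}$ is $a_{ij}$ on the left and $\sum_mb_{im}c_{imj}=a_{ij}$ on the right. If $l_i=0$, it is $a_{ij}=0$ on the left and $0$ on the right. A new variable has $0$ on the left and $b_{im}=0$ on the right. By (1) the identity holds in $\mathcal V$. Evaluating it at the $p_{ij}$ (and at the arbitrary $q_{im}$ for the new variables) gives $t^*(p)=u^*(q)$ in $M$.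

**Step 2: equal sums and ideals are necessary.** The purpose is to find generic subalgebras. Let $M$ be the free $R$-module with basis $e_{ij}$, $1\le i\le n$, $1\le j\le\max(k_i,1)$, and let $A_i$ be the set of all $\sum_jr_je_{ij}$ with $\sum_jr_j=1$. This is a subalgebra, as the coefficients of each operation sum to $1$. The element $\sum_{i,j}a_{ij}e_{ij}$, the sum being over $j\le k_i$, lies in $t(A_1,\dots,A_n)=u(A_1,\dots,A_n)$. So it equals $\sum_{i,m}b_{im}q_{im}$ with certain $q_{im}\in A_i$. Comparing coordinates at $e_{ij}$ for $j\le k_i$ gives $a_{ij}\in I_{x_i}(u)$; hence $I_{x_i}(t)\subseteq I_{x_i}(u)$. Adding the coordinates at $e_{i1},e_{i2},\dots$, and using that those of each $q_{im}$ add up to $1$, gives $\sum_ja_{ij}=\sum_mb_{im}$, that is, $\sigma_{x_i}(t)=\sigma_{x_i}(u)$. Exchanging $t$ and $u$ gives the reverse inclusion of ideals. Variables other than $x_1,\dots,x_n$ have sum $0$ and ideal $0$ on both sides. $\square$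

## 5. Splitting, merging, and a local obstruction

How would one try to prove the answer yes? As in Section 1, by connecting two terms with the same sums and ideals through $\Sigma$-steps. A linear step changes no nonzero leaf coefficient. An idempotent step splits: a leaf of coefficient $c$ is replaced by leaves of coefficients $cw_1,\dots,cw_n$ with $\sum w_j=1$; or it merges, in the opposite direction.

Try to pass from $C_z=\{a,b\}$ to $C_z=\{a+b,b,-b\}$. The sum and the ideal are the same. Splitting $a$ and $b$ gives multiples of $a$ and multiples of $b$. To obtain $a+b$ we must merge pieces $(a+b)r_1,\dots,(a+b)r_n$ with $\sum r_i=1$, and each piece should be a multiple of $a$ or of $b$.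

Over $\mathbb Z$ with $a=2$, $b=3$ this is no obstacle: $5$ is the merger of $5\cdot(-2)=-10$ and $5\cdot3=15$, a multiple of $2$ and a multiple of $3$. In a local ring, however, elements $r_i$ with $\sum r_i=1$ include a unit, because the nonunits form an ideal. Then one of the pieces is a unit multiple of $a+b$. If $a+b$ is neither a multiple of $a$ nor of $b$, such a piece never appears. This is where the attempt stops, and the reason for stopping is itself an invariant: *every coefficient is a multiple of $a$ or a multiple of $b$*.

**Lemma 2.** Let $\theta:R\to S$ be a ring homomorphism into a local ring $S$, let $U\subseteq S$ satisfy $0\in U$ and $SU\subseteq U$, and let $z$ be a variable. If $\Sigma\vdash t\approx u$, then $\theta(C_z(t))\subseteq U\iff\theta(C_z(u))\subseteq U$.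

Here $U$ need not be closed under addition, and that freedom is essential. If $U$ were an ideal, the condition $\theta(C_z(t))\subseteq U$ would just say $\theta(I_z(t))\subseteq U$, so it could not separate terms with the same ideals.

*Proof.* It suffices to treat one step of a derivation. Let $c$ be the product of the coefficients along the path to the replaced occurrence. Leaves outside it are unchanged, and a leaf inside it has coefficient $c$ times its coefficient in the subterm.

**Step 1: linear identities do not change the condition.** Let $e(s_1,\dots,s_n)$ be replaced by $e'(s_1,\dots,s_n)$, where $e(y_1,\dots,y_n)\approx e'(y_1,\dots,y_n)$ is linear and true in $\mathcal V$. Since $y_i$ occurs at most once on each side, (1) says that its single coefficient on a side, or $0$ if it is absent there, is the same on both sides: $e_i:=\sigma_{y_i}(e)=\sigma_{y_i}(e')$. The $z$-leaves inside have coefficients $c\,e_i\,d$ with $d\in C_z(s_i)$, for those $i$ with $y_i$ occurring in $e$ (respectively $e'$). If $y_i$ occurs on both sides, these are the same coefficients. If it occurs on one side only, then $e_i=0$, and the coefficients are $0$, with image $0\in U$.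 So the condition holds before the step exactly when it holds after.

**Step 2: idempotent laws do not change the condition.** Let $s$ be replaced by $\omega(s,\dots,s)$ or conversely. The $z$-leaves inside have coefficients $cd$ on one side and $c\,w_jd$ (all $j$) on the other, with $d\in C_z(s)$. If $\theta(cd)\in U$, then $\theta(w_j)\theta(cd)\in U$ for all $j$, as $SU\subseteq U$. Conversely, let $\theta(w_j)\theta(cd)\in U$ for all $j$. Since $\sum_j\theta(w_j)=1$ and $S$ is local, some $\theta(w_j)$ is a unit, and $\theta(cd)=\theta(w_j)^{-1}\theta(w_j)\theta(cd)\in U$. $\square$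

## 6. An 8-element mode

We need a local ring with elements $a,b$ such that $a+b$ is a multiple of neither, and a full set of operations. Let
$$R=\mathbb F_2[X,Y]/(X,Y)^2=\{a+b\alpha+c\beta:a,b,c\in\mathbb F_2\},\qquad \alpha^2=\alpha\beta=\beta^2=0 .$$
It has $8$ elements. The set $\{0,\alpha,\beta,\alpha+\beta\}$ is an ideal, all its elements square to $0$, and every other element $1+\nu$, with $\nu$ in this ideal, satisfies $(1+\nu)^2=1$. So $R$ is local with this maximal ideal. Let $\Omega=\{\omega\}$ with
$$\omega(x_1,\dots,x_7)=\alpha x_1+\alpha x_2+\beta x_3+(\alpha+\beta)x_4+(1+\alpha)x_5+x_6+x_7 .$$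
The coefficients sum to $(3\alpha+2\beta)+(1+\alpha)+1+1=1$ in characteristic $2$. The first four places supply the coefficients we want to compare, and the last three make $\Omega$ full.

**Theorem A.** Let $\mathcal V$ be the variety of modes generated by the 8-element algebra $(R,\omega)$. The identity
$$\omega(z,x,z,x,x,x,x)\;\approx\;\omega(z,z,x,z,x,x,x)\tag{2}$$
holds in $(MS,\omega)$ for every $M\in\mathcal V$, but it is not a consequence of the idempotent and linear identities true in $\mathcal V$. Hence the answer to the Problem is negative.

*Proof.* Denote the sides of (2) by $t$ and $u$.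

**Step 1: $\Omega$ is full.** This is needed for Lemma 1. First, $p(x,y,z)=\omega(x,x,x,x,x,y,z)$ induces $x+y+z$, because the first five coefficients sum to $3\alpha+2\beta+1+\alpha=1$. Next, for each $r\in R$ we give a term $\tau_r(x,y)$ inducing $(1+r)x+ry$. Put
$$\tau_0=x,\quad \tau_\alpha=\omega(y,x,x,x,x,x,x),\quad \tau_\beta=\omega(x,x,y,x,x,x,x),\quad \tau_{\alpha+\beta}=\omega(x,x,x,y,x,x,x).$$
In each case $y$ has coefficient $r$ and the coefficients of $x$ add up to $1-r=1+r$. For $r\in\{0,\alpha,\beta,\alpha+\beta\}$ put $\tau_{1+r}(x,y)=\tau_r(y,x)$, which induces $(1+r)y+rx$, as required for $1+r$. All eight elements are covered.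

Now let $r_1+\dots+r_n=1$. Put $v_1=x_1$ and $v_i=p(v_{i-1},x_1,\tau_{r_i}(x_1,x_i))$ for $i\ge2$. In modules,
$$v_i=v_{i-1}+x_1+(1+r_i)x_1+r_ix_i=v_{i-1}+r_i(x_1+x_i),$$
so $v_n=\big(1+\sum_{i\ge2}r_i\big)x_1+\sum_{i\ge2}r_ix_i=\sum_ir_ix_i$, since $1+\sum_{i\ge2}r_i=r_1$ in characteristic $2$.

**Step 2: (2) holds in all $MS$.** Reading off places $1,3$ for $t$ and $1,2,4$ for $u$,
$$C_z(t)=\{\alpha,\beta\},\qquad C_z(u)=\{\alpha,\alpha,\alpha+\beta\}.$$
Both have sum $\alpha+\beta$ and generate the ideal $(\alpha,\beta)$. All coefficients of a term sum to $1$, so $\sigma_x(t)=\sigma_x(u)=1+\alpha+\beta$. Both sides have $x$ in place $6$, whose coefficient is $1$, so $I_x(t)=I_x(u)=R$. Lemma 1 applies.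

**Step 3: (2) is not a consequence of $\Sigma(\mathcal V)$.** Apply Lemma 2 with $S=R$, $\theta=\mathrm{id}$ and $U=R\alpha\cup R\beta$. Since $(a+b\alpha+c\beta)\alpha=a\alpha$ and similarly for $\beta$, we have $U=\{0,\alpha,\beta\}$. Then $C_z(t)\subseteq U$, while $\alpha+\beta\in C_z(u)$ and $\alpha+\beta\notin U$. So $\Sigma(\mathcal V)\nvdash t\approx u$. $\square$

So the statement fails even for a variety generated by a finite mode with one basic operation.

## 7. Affine modules and arithmetical rings

The obstruction of Section 5 lives in local rings in which two elements do not divide each other. For affine modules with all affine operations it is the only obstruction.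

For a commutative ring $R$ let $\Omega_R$ contain one symbol $[r_1,\dots,r_n]$ for each $n\ge1$ and each $r\in R^n$ with $\sum r_i=1$, interpreted as $\sum r_ix_i$. Let $\mathcal V_R=\mathcal V(R,\Omega_R)$, the variety of affine $R$-modules. By construction $\Omega_R$ is full.

**Definition (arithmetical).** $R$ is *arithmetical* if for every maximal ideal $\mathfrak m$ the ideals of the localization $R_{\mathfrak m}$ form a chain under inclusion.

For domains these are the Prüfer domains. The ring $\mathbb Z$ is arithmetical: the ideals of $\mathbb Z_{(q)}$, for $q$ prime, are $0$ and the powers of $(q)$. More generally, the localizations of a Dedekind domain at maximal ideals are fields or discrete valuation rings, so Dedekind domains are arithmetical. The ring $\mathbb Z[X]$ is not: localize at $\mathfrak m=(2,X)$. If $2$ divided $X$ there, then $gX=2f$ with $f\in\mathbb Z[X]$ and $g\notin\mathfrak m$; reducing modulo $2$ gives $g\in(2)\subseteq\mathfrak m$, a contradiction. If $X$ divided $2$, then $2g=Xf$ with $g\notin\mathfrak m$; setting $X=0$ gives $g\in(X)\subseteq\mathfrak m$, a contradiction. In the same way, for a field $k$, the relation $gX=Yf$ forces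 $g\in(Y)$, and symmetrically, so $k[X,Y]$ localized at $(X,Y)$ shows that $k[X,Y]$ is not arithmetical.

**Theorem B.** The identities satisfied by all algebras $MS$, $M\in\mathcal V_R$, are exactly the consequences of the idempotent and linear identities true in $\mathcal V_R$ if and only if $R$ is arithmetical.

For example, the statement holds for $\mathcal V_{\mathbb Z}$ and for all Dedekind domains, and fails for $\mathcal V_{\mathbb Z[X]}$ and $\mathcal V_{k[X,Y]}$.

*Proof of "only if".* The plan is to run the failed attempt of Section 5 with two elements that do not divide each other. Suppose the ideals of some $R_{\mathfrak m}$ do not form a chain. Choose ideals $I\not\subseteq J$ and $J\not\subseteq I$, an element of $I\setminus J$ and an element of $J\setminus I$; neither divides the other. Multiplying them by units of $R_{\mathfrak m}$ to clear denominators, we may take them to be $\theta(a)$ and $\theta(b)$ with $a,b\in R$, where $\theta:R\to R_{\mathfrak m}$ is the canonical map. Let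
$$t=[1-a-b,\;a,\;b](x,z,z),\qquad u=[1-a-b,\;a+b,\;b,\;-b](x,z,z,z).$$
Then $C_x(t)=C_x(u)$, while $C_z(t)=\{a,b\}$ and $C_z(u)=\{a+b,b,-b\}$ have the same sum $a+b$ and generate the same ideal $(a,b)$. By Lemma 1, $t\approx u$ holds in all $MS$.

Let $U=R_{\mathfrak m}\theta(a)\cup R_{\mathfrak m}\theta(b)$. It contains $0$, is closed under multiplication by $R_{\mathfrak m}$, and $\theta(C_z(t))\subseteq U$. If $\theta(a+b)\in R_{\mathfrak m}\theta(a)$, then $\theta(b)\in R_{\mathfrak m}\theta(a)$, a contradiction. If $\theta(a+b)\in R_{\mathfrak m}\theta(b)$, then $\theta(a)\in R_{\mathfrak m}\theta(b)$, again a contradiction. So $\theta(a+b)\notin U$, and Lemma 2 with $S=R_{\mathfrak m}$ gives $\Sigma(\mathcal V_R)\nvdash t\approx u$. $\square$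

## 8. Splitting with a partition of unity

It remains to prove "if": over an arithmetical ring, splitting and merging connect all terms with the same sums and ideals. The difficulty was to create new coefficients. A case over $\mathbb Z$ shows how to do it: let us pass from $\{2,3\}$ to $\{2,3,1,-1\}$. Write $1=e_1+e_2$ with $e_1=-2\in2\mathbb Z$ and $e_2=3\in3\mathbb Z$. Split $2$ by $(1,-1,1)$ into $2,-2,2$, and split $3$ by $(1,1,-1)$ into $3,3,-3$. Now merge $-2=1\cdot e_1$ and $3=1\cdot e_2$ into $1$, and merge $2=(-1)e_1$ and $-3=(-1)e_2$ into $-1$. The pair $1,-1$ of sum $0$ has been created, and the old coefficients are still there.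

*Proof of "if".* Let $R$ be arithmetical and $\Sigma=\Sigma(\mathcal V_R)$. All $MS$ satisfy $\Sigma$, by Section 2. Conversely, let $t\approx u$ hold in all $MS$, $M\in\mathcal V_R$. By Lemma 1, $\sigma_x(t)=\sigma_x(u)$ and $I_x(t)=I_x(u)$ for all $x$. We show $\Sigma\vdash t\approx u$. If $R=0$, all coefficients are $0$ and Step 1 below already gives this; so from Step 2 on assume $R\ne0$.

**Step 1: up to $\Sigma$, only nonzero coefficients matter.** We claim: if for all $x$ the multisets $C_x(v)$ and $C_x(w)$ agree after deleting zeros, then $\Sigma\vdash v\approx w$. For each $x$, match the nonzero $x$-leaves of $v$ with those of $w$ by a coefficient-preserving bijection. Give each matched pair a common variable and each zero leaf a separate variable, all of these distinct. This yields linear terms $v',w'$. A variable of a matched pair has the same coefficient in both, and the variable of a zero leaf has sum $0$ in both. So $\mathcal V_R\models v'\approx w'$ by (1), and this linear identity is in $\Sigma$. Renaming the variables back, $v\approx w$ is a substitution instance of it.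

**Step 2: pass from terms to systems of multisets.** A system $(C_x)_x$ of multisets, finite altogether and with total sum $1$, has at least one element, since $1\neq0$. It is realized by a term, namely a single basic operation applied to variables. By Step 1 any two realizing terms are $\Sigma$-provably equal. Write $(C_x)\sim(D_x)$ if realizing terms are $\Sigma$-provably equal. This is an equivalence relation, and by Step 1 zeros may be added or deleted freely. We must show that the systems of $t$ and $u$ are equivalent.

**Step 3: splitting and merging are allowed.** Replacing one element $c\in C_x$ by $cr_1,\dots,cr_n$, where $\sum r_i=1$, gives an equivalent system: in a realizing term, replace the corresponding leaf $x$ by $[r_1,\dots,r_n](x,\dots,x)$, using an idempotent law. Since $\sim$ is symmetric, the inverse replacement, merging, is allowed too.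

**Step 4: a partition of unity.** This step produces the numbers $e_i$ of the example. Let $a_1,\dots,a_k\in R$, $k\ge1$, generate the ideal $I$. We claim that there are $e_1,\dots,e_k\in R$ with
$$\sum_i e_i=1\quad\text{and}\quad e_iI\subseteq a_iR\ \text{ for all } i. \tag{3}$$
Let $(a_iR:I)=\{d\in R: dI\subseteq a_iR\}$ and $J=\sum_i(a_iR:I)$. Let $\mathfrak m$ be a maximal ideal. The ideals of $R_{\mathfrak m}$ form a chain, so among the principal ideals generated by the images of $a_1,\dots,a_k$ there is a largest one, say that of $a_i$; it equals $I_{\mathfrak m}$. Thus for each $l$ the image of $a_l$ is a multiple of that of $a_i$ in $R_{\mathfrak m}$, which means $d_la_l\in a_iR$ for some $d_l\in R\setminus\mathfrak m$. Put $d=d_1\cdots d_k$. Then $d\notin\mathfrak m$ and $dI\subseteq a_iR$, so $d\in J$ and $J\not\subseteq\mathfrak m$. As $\mathfrak m$ was arbitrary, $J=R$. Writing $1\in J$ as a sum of elements $e_i\in(a_iR:I)$ gives (3).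

**Step 5: zero-sum tuples in the ideal can be created.** Fix a variable $z$ and keep all $C_x$, $x\ne z$, fixed; we write only the multiset at $z$. Let $C_z=(a_1,\dots,a_k)$, $k\ge1$, generate $I$, and let $s_1,\dots,s_m\in I$, $m\ge1$, satisfy $\sum_js_j=0$. We claim
$$(a_1,\dots,a_k)\sim(a_1,\dots,a_k,s_1,\dots,s_m). \tag{4}$$
Take $e_i$ as in (3). For $j\ge2$ write $e_is_j=a_ic_{ij}$, which is possible as $e_iI\subseteq a_iR$, and put $c_{i1}=-\sum_{j\ge2}c_{ij}$. Then
$$a_ic_{i1}=-e_i\sum_{j\ge2}s_j=e_is_1 .$$
The vector $(1,c_{i1},\dots,c_{im})$ has sum $1$, so by Step 3 we may split each $a_i$ by it, into $a_i,\,e_is_1,\dots,e_is_m$. Now for each $j$ the elements $e_1s_j,\dots,e_ks_j$ are what splitting $s_j$ by $(e_1,\dots,e_k)$ gives; so we may merge them into $s_j$. The result is $(a_1,\dots,a_k,s_1,\dots,s_m)$.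

**Step 6: two multisets with the same sum and ideal are equivalent.** Let $C_z(t)=(a_1,\dots,a_k)$ and $C_z(u)=(b_1,\dots,b_l)$, with the same sum and the same ideal $I$. We claim that, with any fixed multisets at the other variables that make the total sum $1$, the first may be replaced by the second. If $I=0$, both consist of zeros, or are empty, and are interchangeable by Step 1. Otherwise $k,l\ge1$. Write $(a)$, $(b)$, $(-a)$ for the tuples $(a_1,\dots,a_k)$, $(b_1,\dots,b_l)$, $(-a_1,\dots,-a_k)$. The tuple $(b,-a)$ lies in $I$ and has sum $0$ because the two sums agree, so (4) gives $(a)\sim(a,b,-a)$. The tuple $(a,-a)$ lies in $I$, which is also the ideal generated by $(b)$, and has sum $0$, so (4) applied to $(b)$ gives $(b)\sim(b,a,-a)$. The right-hand sides are the same multiset, so $(a)\sim(b)$.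

**Step 7: go through the variables.** Step 6 does not change the sum at $z$, so the total sum stays $1$, and Step 6 can be carried out for one variable after another, finitely many times. This transforms the system of $t$ into that of $u$. Therefore $\Sigma\vdash t\approx u$. $\square$
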